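\title{A graded nil skew polynomial ring that is not Jacobson radical}

\begin{abstract}
Let $R$ be a locally nilpotent algebra over a field $F$ and let $\sigma$ be an endomorphism of $R$. If all homogeneous elements of the skew polynomial ring $R[X;\sigma]$ are nilpotent, must $R[X;\sigma]$ be nil? If they are quasi-invertible, must it be Jacobson radical? We show that both answers are negative: over every countable field there are a locally nilpotent algebra $R$ and an automorphism $\sigma$ such that $R[X;\sigma]$ is graded nil but not Jacobson radical. We also show that, over any field, $R[X;\sigma]$ is Jacobson radical if and only if $M_d(R)[X;\sigma]$ is graded nil for every $d$. In the example this holds for $d=1$ and fails for $d=2$: every product $r\sigma^n(r)\sigma^{2n}(r)\cdots$ of elements of $R$ eventually vanishes, while the products $M\sigma(M)\sigma^2(M)\cdots$ of one $2\times2$ matrix never do.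
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $F$ be a field, $R$ an associative $F$-algebra, not necessarily with identity, and $\sigma$ an $F$-algebra endomorphism of $R$. The \emph{skew polynomial ring} $R[X;\sigma]$ consists of the polynomials $\sum_{i\ge0} r_iX^i$ with $r_i\in R$, with multiplication determined by
\[
(aX^i)(bX^j)=a\,\sigma^i(b)\,X^{i+j}.
\]
It is graded by the degree in $X$, and its homogeneous elements are the $rX^n$ with $r\in R$, $n\ge0$.

A ring is \emph{nil} if each of its elements is nilpotent. An element $s$ of a ring $S$ is \emph{quasi-invertible} if $s+t-st=s+t-ts=0$ for some $t\in S$, and $S$ is \emph{Jacobson radical} if each of its elements is quasi-invertible, that is, if $S=J(S)$. A graded ring is \emph{graded nil}, respectively \emph{graded Jacobson radical}, if each homogeneous element is nilpotent, respectively quasi-invertible. The algebra $R$ is \emph{locally nilpotent} if every finitely generated subalgebra of $R$ is nilpotent. We answer the following question from \cite{five}.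

\medskip
\noindent\textbf{Question.} Let $R$ be locally nilpotent.
\begin{enumerate}
\item[(i)] If $R[X;\sigma]$ is graded nil, must it be nil?
\item[(ii)] If $R[X;\sigma]$ is graded Jacobson radical, must it be Jacobson radical?
\end{enumerate}

To see what the hypotheses control, take $f=\sum_i f_iX^i$. The coefficients of $f^k$ are sums of products
\begin{equation}\label{eq:words}
f_{i_1}\,\sigma^{i_1}(f_{i_2})\,\sigma^{i_1+i_2}(f_{i_3})\cdots\sigma^{i_1+\dots+i_{k-1}}(f_{i_k}).
\end{equation}
If the set $\{\sigma^j(f_i)\}_{i,j}$ is finite, for instance if $\sigma$ is the identity, then it generates a nilpotent algebra and $f^k=0$ for large $k$. So local nilpotence settles everything when orbits are finite. It settles nothing when $\sigma$ keeps producing new elements. Let $R$ have as a basis the words $t_{k_1}\cdots t_{k_m}$ with $m\ge1$ and integers $k_1<\dots<k_m$, let the product of two words be their concatenation if its indices still increase strictly and $0$ otherwise, and let $\sigma(t_k)=t_{k+1}$. Finitely many elements involve finitely many letters,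 say $d$, and a product of more than $d$ of them is zero, so $R$ is locally nilpotent; but $(t_0X)^k=t_0t_1\cdots t_{k-1}X^k\ne0$.

The graded hypothesis excludes this behavior. Since
\begin{equation}\label{eq:chain}
(rX^n)^k=r\,\sigma^n(r)\,\sigma^{2n}(r)\cdots\sigma^{n(k-1)}(r)\,X^{nk},
\end{equation}
graded nilness in positive degree says that for every $r$ and $n\ge1$ the \emph{chain} $r\sigma^n(r)\cdots\sigma^{n(k-1)}(r)$ of step $n$ and length $k$ vanishes for large $k$. This kills every product \eqref{eq:words} in which a pattern of indices is repeated sufficiently many times in a row, and it applies to sums of patterns of the same degree as well. One might guess that nothing survives and that the answers are positive. They are not.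

\begin{theorem}\label{thm:A}
Let $F$ be a countable field (finite or countably infinite). There are an $F$-algebra $R$, an $F$-automorphism $\sigma$ of $R$ and a matrix $M\in M_2(R)$ such that
\begin{enumerate}
\item[(1)] $R$ is locally nilpotent;
\item[(2)] for all $r\in R$ and $n\ge1$ there is $k$ with $r\,\sigma^n(r)\cdots\sigma^{n(k-1)}(r)=0$; consequently $R[X;\sigma]$ is graded nil and graded Jacobson radical;
\item[(3)] $M\sigma(M)\cdots\sigma^{N-1}(M)\ne0$ for all $N\ge1$, and $R[X;\sigma]$ is not Jacobson radical, in particular not nil.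
\end{enumerate}
\end{theorem}

Questions (i) and (ii) are asked for all fields, so Theorem~\ref{thm:A} answers both in the negative. Countability of $F$ is used once, in Section~\ref{sec:construction}, to enumerate the chains that have to be killed; we make no claim about counterexamples over uncountable fields.

Matrices appear in Theorem~\ref{thm:A} for a reason. The coefficients of a quasi-inverse of a polynomial satisfy a linear recursion, and a recursion of order $d$ is a chain of $d\times d$ matrices. This gives the following criterion, in which $\sigma$ acts on $M_d(R)$ entrywise.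

\begin{theorem}\label{thm:B}
Let $F$ be any field, $R$ a locally nilpotent $F$-algebra and $\sigma$ an endomorphism of $R$. Then $R[X;\sigma]$ is Jacobson radical if and only if $M_d(R)[X;\sigma]$ is graded nil for every $d\ge1$.
\end{theorem}

By Theorem~\ref{thm:A}, the condition for $d=1$ alone does not suffice.

We prove Theorem~\ref{thm:B} first (Section~\ref{sec:matrix}), since it shows what an example must do: kill all chains of elements and keep one chain of matrices. We start from an algebra like the one above, with four letters $x_{pq}$ at each integer, and kill the chains one at a time. The difference that we exploit is one of tensor rank. Cut a chain at a place that separates two consecutive factors: it is an elementary tensor. Cut an entry of $M\sigma(M)\cdots\sigma^{N-1}(M)$ anywhere: it is a sum over an index $a\in\{0,1\}$ and has rank two. Sections~\ref{sec:ordered} and~\ref{sec:good} set up the algebras and the invariant (``good pairs'') that is carried through the induction, and Section~\ref{sec:three} runs the method on the smallest case.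 The real difficulty is that consecutive factors of a chain overlap in general and are multiplied in the overlap; Section~\ref{sec:chains} handles this. Section~\ref{sec:kill} kills one chain, and Section~\ref{sec:construction} kills all of them.

\section{Quasi-inverses and chains of matrices}\label{sec:matrix}

For an $F$-algebra $S$ let $S^1=F1\oplus S$ be the algebra obtained by adjoining an identity. Since $(1-s)(1-t)=1-(s+t-st)$, an element $s\in S$ is quasi-invertible if and only if $1-s$ has an inverse of the form $1-t$ with $t\in S$; reduction modulo $S$ shows that any inverse of $1-s$ in $S^1$ has this form. If $s^k=0$, then $1+s+\dots+s^{k-1}$ is the inverse. So nilpotent elements are quasi-invertible, and nil rings are Jacobson radical.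

\begin{lemma}\label{lem:gauss}
If $S$ is Jacobson radical and $B\in M_d(S)$, then $1-B$ is invertible in $M_d(S^1)$, with inverse in $1+M_d(S)$.
\end{lemma}

\begin{proof}
We use induction on $d$; the case $d=1$ is the hypothesis. For $d\ge2$ write $1-B$ in blocks of sizes $1$ and $d-1$. The corner $a\in 1+S$ is a unit, and
\[
1-B=\begin{pmatrix}a&b\\ c&e\end{pmatrix}
=\begin{pmatrix}1&0\\ ca^{-1}&1\end{pmatrix}
\begin{pmatrix}a&0\\ 0&e-ca^{-1}b\end{pmatrix}
\begin{pmatrix}1&a^{-1}b\\ 0&1\end{pmatrix}.
\]
As $b$ and $c$ have entries in $S$, the Schur complement $e-ca^{-1}b$ lies in $1+M_{d-1}(S)$ and is invertible by induction. So $1-B$ is invertible, and reduction modulo $S$ shows that the inverse lies in $1+M_d(S)$.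
\end{proof}

From now on $S=R[X;\sigma]$. Collecting coefficients identifies $M_d(S)$ with $M_d(R)[X;\sigma]$.

\begin{lemma}\label{lem:geometric}
Let $A\in M_d(R)$ and $n\ge1$. If $(1-AX^n)(1+u)=1$ for some $u\in M_d(S)$, then $AX^n$ is nilpotent.
\end{lemma}

\begin{proof}
The equation reads $u=AX^n+AX^nu$. Substituting it into itself gives $u=\sum_{i=1}^{k+1}(AX^n)^i+(AX^n)^{k+1}u$ for every $k\ge1$. The last term has no component of degree below $n(k+1)$, so the component of $u$ of degree $nk$ is $(AX^n)^k$. Since $u$ is a polynomial, $(AX^n)^k=0$ for large $k$.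
\end{proof}

\begin{remark}\label{rem:same}
For $d=1$ the lemma says that a homogeneous element of positive degree is quasi-invertible only if it is nilpotent. If $R$ is locally nilpotent, the elements of degree $0$ are nilpotent. So questions (i) and (ii) have the same hypothesis, and a counterexample to (ii) is a counterexample to (i).
\end{remark}

For the converse direction of Theorem~\ref{thm:B}, consider first $f=aX+bX^2$. A power series $\sum_N s_NX^N$ with $s_0=1$ is a left inverse of $1-f$ when $s_1=a$ and $s_{N+1}=s_N\sigma^N(a)+s_{N-1}\sigma^{N-1}(b)$ for $N\ge1$, that is, when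
\[
(s_{N+1},s_N)=(s_N,s_{N-1})\,\sigma^{N-1}(C),\qquad C=\begin{pmatrix}\sigma(a)&1\\ b&0\end{pmatrix}.
\]
So $(s_{N+1},s_N)=(a,1)\,C\sigma(C)\cdots\sigma^{N-1}(C)$ is governed by a chain of matrices. The matrix $C$ has an entry $1\notin R$, but
\[
C\sigma(C)=\begin{pmatrix}\sigma(a)\sigma^2(a)+\sigma(b)&\sigma(a)\\ b\,\sigma^2(a)&b\end{pmatrix}\in M_2(R),
\]
and the chain of $C$ of step $1$ and length $2k$ is the chain of $C\sigma(C)$ of step $2$ and length $k$. The general proof is the same.

\begin{proof}[Proof of Theorem~\ref{thm:B}]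
Suppose that $S$ is Jacobson radical, and let $A\in M_d(R)$. For $n\ge1$, Lemmas~\ref{lem:gauss} and~\ref{lem:geometric} show that $AX^n$ is nilpotent. For $n=0$, the entries of $A^k$ are sums of products of $k$ entries of $A$, and these entries generate a nilpotent algebra; so $A$ is nilpotent.

Conversely, suppose that $M_d(R)[X;\sigma]$ is graded nil for all $d$, and let $f=\sum_{i=0}^mf_iX^i\in S$. Since $f_0$ is nilpotent, $1-f_0$ is a unit of $R^1\subseteq S^1$, and $1-f=(1-f_0)(1-f')$ with $f'=\sum_{i\ge1}(1-f_0)^{-1}f_iX^i\in S$. So it suffices to invert $1-f$ when $f_0=0$ and $m\ge1$.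

Extend $\sigma$ to $R^1$ by $\sigma(1)=1$, and regard $S^1$ as a subring of the skew power series ring $R^1[[X;\sigma]]$. There $1-f$ has the two-sided inverse $\sum_{k\ge0}f^k$, because $f^k$ has no terms of degree below $k$. Put $s_0=1$ and
\[
s_N=\sum_{i=1}^{\min(m,N)}s_{N-i}\,\sigma^{N-i}(f_i)\in R\qquad(N\ge1).
\]
Comparing coefficients gives $\big(\sum_Ns_NX^N\big)(1-f)=1$, so $\sum_Ns_NX^N$ is the inverse of $1-f$. It lies in $1+S$ as soon as $s_N=0$ for large $N$, and this is what we prove.

For $N\ge m-1$ let $c_N=(s_N,s_{N-1},\dots,s_{N-m+1})$, whose $i$-th entry is $s_{N+1-i}$. Let $C\in M_m(R^1)$ have $\sigma^{m-i}(f_i)$ in position $(i,1)$ for $1\le i\le m$, have $1$ in the positions $(j,j+1)$, and be zero elsewhere. The first entry of $c_N\sigma^{N+1-m}(C)$ is $\sum_{i=1}^m s_{N+1-i}\sigma^{N+1-i}(f_i)=s_{N+1}$, and its $(j+1)$-st entry is the $j$-th entry of $c_N$. Hence $c_{N+1}=c_N\,\sigma^{N+1-m}(C)$. Modulo $R$, all the matrices $\sigma^k(C)$ equal one strictly upper triangular $m\times m$ matrix over $F$, whose $m$-th power is zero. Therefore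 $P=C\sigma(C)\cdots\sigma^{m-1}(C)$ lies in $M_m(R)$, and
\[
c_{m-1+km}=c_{m-1}\,C\sigma(C)\cdots\sigma^{km-1}(C)=c_{m-1}\,P\sigma^m(P)\cdots\sigma^{m(k-1)}(P).
\]
By \eqref{eq:chain} for matrices and the nilpotence of $PX^m$ in $M_m(R)[X;\sigma]$, this is zero for some $k$. Then $c_N=0$ for all $N\ge m-1+km$.
\end{proof}

\section{Ordered products}\label{sec:ordered}

We want a locally nilpotent algebra with an automorphism in which the chains of a $2\times2$ matrix are nonzero. Modify the example of the introduction: place four letters $x_{00},x_{01},x_{10},x_{11}$ at each integer, allow only words whose positions increase strictly, let $\sigma$ shift positions by one, and let $M=(x_{pq})$ be the matrix of letters at position $0$. The $(p,q)$ entry of $M\sigma(M)\cdots\sigma^{N-1}(M)$ is the sum of the words $x_{i_0i_1}x_{i_1i_2}\cdots x_{i_{N-1}i_N}$ at positions $0,\dots,N-1$, over all paths $p=i_0,i_1,\dots,i_N=q$ in $\{0,1\}$. In this algebra the chains of elements do not vanish either, so we must pass to quotients. We shall do so block by block: cut $\mathbb Z$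 into intervals of equal length, replace the finite-dimensional algebra of each interval by a quotient, and regard the intervals as the positions of the next stage. After one such step the algebra sitting at a position has a nontrivial multiplication. The following construction allows for this.

An \emph{augmented algebra} is a unital $F$-algebra $Q=F1\oplus Q^+$ with $Q^+$ an ideal; $\eta\colon Q\to F$ denotes the homomorphism with kernel $Q^+$. A homomorphism $Q\to Q'$ is \emph{augmented} if it is unital and maps $Q^+$ into $Q'^+$. A \emph{site algebra} is a finite-dimensional augmented algebra $Q$ with $Q^+$ nilpotent. The quotient of a site algebra by an ideal contained in $Q^+$ is a site algebra. For subspaces $A,B$ of an algebra, $AB$ is the span of the products.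

Let $I$ be a totally ordered set, whose elements we call \emph{sites}, and let $(Q_k)_{k\in I}$ be site algebras. The \emph{ordered product} is the vector space
\[
\mathcal P(I)=\mathcal P\big(I;(Q_k)\big)=\bigoplus_{k_1<\dots<k_m}Q_{k_1}^+\otimes\dots\otimes Q_{k_m}^+,
\]
the sum being over all finite subsets of $I$, with the empty set contributing $F1$. By a \emph{tensor} we mean an elementary tensor $u=a_1\otimes\dots\otimes a_m$ in one of the summands with $m\ge1$; its \emph{letters} are the $a_i$, and $\min u=k_1$, $\max u=k_m$. For tensors $u=a_1\otimes\dots\otimes a_m$ and $v=b_1\otimes\dots\otimes b_l$ put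
\[
uv=\begin{cases}
a_1\otimes\dots\otimes a_m\otimes b_1\otimes\dots\otimes b_l&\text{if }\max u<\min v,\\
a_1\otimes\dots\otimes a_mb_1\otimes\dots\otimes b_l&\text{if }\max u=\min v,\\
0&\text{if }\max u>\min v,
\end{cases}
\]
and let $1$ be the identity. This product is associative: $(uv)w$ and $u(vw)$ both vanish unless $\max u\le\min v$ and $\max v\le \min w$, and in that case both are obtained by writing the letters in order and multiplying those at a common site. So $\mathcal P(I)$ is an augmented algebra, with $\mathcal P(I)^+$ the span of the tensors. For $J\subseteq I$, $\mathcal P(J)$ is a subalgebra of $\mathcal P(I)$. For $I=\{1,\dots,m\}$ we also write $\mathcal P(Q_1,\dots,Q_m)$.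

\begin{lemma}\label{lem:P}
\begin{enumerate}
\item[(a)] \emph{(Supports.)} Let $k\in I$ and $u\in\mathcal P(I)$. If $v\in\mathcal P(I_{\le k})^+$, then $uv\in\mathcal P(I_{\le k})^+$. If $v\in\mathcal P(I_{\ge k})^+$, then $vu\in\mathcal P(I_{\ge k})^+$.
\item[(b)] \emph{(Nilpotence.)} If $I$ is finite, then $\mathcal P(I)$ is a site algebra.
\item[(c)] \emph{(Cutting.)} If $I=I_1\sqcup I_2$ with $I_1<I_2$, then $x\otimes y\mapsto xy$ is a linear isomorphism $\mathcal P(I_1)\otimes\mathcal P(I_2)\to\mathcal P(I)$, and $\mathcal P(I_2)^+\mathcal P(I_1)^+=0$.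
\item[(d)] \emph{(Regrouping.)} Let $I$ be the disjoint union of finite intervals $B_j$ of $I$, where $j$ runs through a totally ordered set $A$ and $B_j<B_{j'}$ for $j<j'$. Then $\mathcal P(I)=\mathcal P\big(A;(\mathcal P(B_j))_{j\in A}\big)$ as augmented algebras.
\item[(e)] \emph{(Functoriality.)} Augmented homomorphisms $Q_k\to Q_k'$ induce, letter by letter, an augmented homomorphism $\mathcal P(I;(Q_k))\to\mathcal P(I;(Q_k'))$, which is surjective if the given maps are. In particular, for $A\subseteq I$ the linear map $\kappa_A$ that kills the tensors having a site in $A$ and fixes $1$ and the other tensors is an algebra endomorphism of $\mathcal P(I)$ with image $\mathcal P(I\setminus A)$. In the situation of \textup{(c)}, $x-\kappa_{I_2}(x)\in\mathcal P(I_1)\mathcal P(I_2)^+$ and $x-\kappa_{I_1}(x)\in\mathcal P(I_1)^+\mathcal P(I_2)$ for all $x\in\mathcal P(I)$.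
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $v$ is a tensor and $u$ is $1$ or a tensor, then $uv$ is zero or a tensor with largest site $\max v$, and $vu$ is zero or a tensor with smallest site $\min v$.

(b) The dimension is finite because there are finitely many finite-dimensional summands. Let $(Q_k^+)^{d_k}=0$ and let $u_1\cdots u_N\ne0$ be a product of tensors. Its letter at a site $k$ is the product in $Q_k^+$ of all the letters of $u_1,\dots,u_N$ at site $k$, so there are at most $d_k-1$ of these. Each $u_i$ has at least one letter, so $N\le\sum_k(d_k-1)$.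

(c) A finite subset of $I$ is, uniquely, a finite subset of $I_1$ followed by a finite subset of $I_2$, and the map is concatenation. The second statement is the third case of the product rule.

(d) A finite subset of $I$ is given by the finite set of blocks that it meets and by its nonempty traces on them, and $\mathcal P(B_j)^+$ is the sum of the summands of the nonempty subsets of $B_j$. This identifies the two vector spaces. Consider tensors $u'\otimes a$ and $b\otimes v'$ of $\mathcal P(I)$, where $a\in\mathcal P(B_j)^+$ is the part of the first in the last block that it meets, and $b\in\mathcal P(B_{j'})^+$ is the part of the second in the first block that it meets. In both algebras the product is the concatenation if $j<j'$, is $u'\otimes ab\otimes v'$ with $ab$ computed in $\mathcal P(B_j)$ if $j=j'$, and is $0$ if $j>j'$.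

(e) The letterwise map respects each of the three cases of the product rule. For $\kappa_A$ use $a\mapsto\eta(a)1$ at the sites of $A$ and the identity elsewhere. Finally, $x-\kappa_{I_2}(x)$ is a combination of tensors that have a site in $I_2$, and $x-\kappa_{I_1}(x)$ is a combination of tensors that have a site in $I_1$.
\end{proof}

We use (c) to identify $\mathcal P(I)$ with $\mathcal P(I_1)\otimes\mathcal P(I_2)$, and, by iteration, with the tensor product over any partition of $I$ into finitely many consecutive pieces. A linear functional $\lambda$ on $\mathcal P(I_1)$ then gives a map $\lambda\otimes\mathrm{id}\colon\mathcal P(I)\to\mathcal P(I_2)$, and $(\lambda\otimes\mathrm{id})(xy)=(\lambda\otimes\mathrm{id})(x)\,y$ for $y\in\mathcal P(I_2)$, because $(x_1x_2)y=x_1(x_2y)$. In the same way $(\mathrm{id}\otimes\rho)(yx)=y\,(\mathrm{id}\otimes\rho)(x)$ for a functional $\rho$ on $\mathcal P(I_2)$ and $y\in\mathcal P(I_1)$.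

\section{Good pairs}\label{sec:good}

A \emph{pair} $(Q,E)$ consists of a site algebra $Q$ and a matrix $E=(E_{pq})_{p,q\in\{0,1\}}\in M_2(Q^+)$. We write $\langle E\rangle$ for the span of the four entries and $c\cdot E=\sum_{p,q}c_{pq}E_{pq}$ for $c\in M_2(F)$. The \emph{product} of pairs $(Q_1,E_1),\dots,(Q_m,E_m)$ is the pair $\big(\mathcal P(Q_1,\dots,Q_m),\,E_1\cdots E_m\big)$, with $E_k$ placed at site $k$. For two factors,
\begin{equation}\label{eq:two}
(E_1E_2)_{pq}=\sum_{a\in\{0,1\}}(E_1)_{pa}\otimes(E_2)_{aq}.
\end{equation}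
The \emph{base pair} is $Q_0=F1\oplus V$, where $V$ has the basis $x_{00},x_{01},x_{10},x_{11}$ and $V^2=0$, with $E_0=(x_{pq})$. The algebra described at the beginning of Section~\ref{sec:ordered} is $\mathcal P(\mathbb Z;Q_0)^+$.

For a fixed pair $(Q,E)$ and $I\subseteq\mathbb Z$ we write $\mathcal P(I)=\mathcal P(I;Q)$ for the ordered product with a copy of $Q$ at each site, and $\tau$ for the automorphism of $\mathcal P(\mathbb Z;Q)$ that shifts by one site. Intervals are intervals of integers. For a finite nonempty interval $J$, let $E^J$ be the product, in increasing order, of the copies of $E$ at the sites of $J$. Thus $(\mathcal P(J),E^J)$ is a product of copies of $(Q,E)$, and $E^J=E^{J_1}E^{J_2}$ when $J$ is cut into nonempty intervals $J_1<J_2$. We call the elements of $\langle E^J\rangle$ \emph{path elements}.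

We need a property of pairs that guarantees $E\ne0$, passes to products, and survives the killing of a chain. Linear independence of the four entries is the natural candidate, but it is too weak.

\begin{example}\label{ex:overlap}
Suppose that $E_{qs}=\alpha_q\beta_s$ with $\alpha_0,\alpha_1,\beta_0,\beta_1\in Q$. (This is compatible with independence of the entries: take $Q=\mathcal P(F1\oplus A,F1\oplus B)$ with $A^2=B^2=0$, and bases $\alpha_q$ of $A$ and $\beta_s$ of $B$.) Let $r=\sum_{s,s'}\beta_s\otimes E_{ss'}\otimes\alpha_{s'}\in Q\otimes Q\otimes Q=\mathcal P([0,3))$. The factors $r$ and $\tau^2(r)$ overlap at site $2$, where $\alpha_{s'}$ and $\beta_s$ are multiplied. With $\alpha_p$ at site $0$ and $\beta_q$ at site $2T$,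
\[
\alpha_p\,r\,\tau^2(r)\cdots\tau^{2(T-1)}(r)\,\beta_q
=\sum\alpha_p\beta_{s_0}\otimes E_{s_0s_0'}\otimes\alpha_{s_0'}\beta_{s_1}\otimes\dots\otimes E_{s_{T-1}s'_{T-1}}\otimes\alpha_{s'_{T-1}}\beta_q=E^{[0,2T+1)}_{pq}.
\]
So every ideal that contains a chain of the single element $r$ contains all entries of a chain of $E$: the index of the matrix product is passed along by the multiplication in the overlaps.
\end{example}

Such factorizations must be forbidden. We do so through a condition on products of two elements, which is easier to follow through products and quotients.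

\begin{definition}\label{def:good}
A pair $(Q,E)$ is \emph{good} if
\begin{enumerate}
\item[(G1)] the four entries $E_{pq}$ are linearly independent;
\item[(G2)] if $\alpha,\beta\in Q^+$ and $\alpha\beta\in\langle E\rangle$, then $\alpha\beta=0$.
\end{enumerate}
\end{definition}

The base pair is good: (G2) holds because $V^2=0$.

\begin{lemma}\label{lem:nofactor}
If $(Q,E)$ is good, there are no $\alpha_0,\alpha_1,\beta_0,\beta_1\in Q$ with $\alpha_q\beta_s=E_{qs}$ for all $q,s$.
\end{lemma}

\begin{proof}
One linear equation in two unknowns has a nonzero solution, so there are nonzero $(\mu_0,\mu_1)$ and $(\nu_0,\nu_1)$ in $F^2$ with $\sum_q\mu_q\eta(\alpha_q)=0=\sum_s\nu_s\eta(\beta_s)$. Then $\alpha=\sum_q\mu_q\alpha_q$ and $\beta=\sum_s\nu_s\beta_s$ lie in $Q^+$, and $\alpha\beta=\sum_{q,s}\mu_q\nu_sE_{qs}$ is a nonzero element of $\langle E\rangle$ by (G1). This contradicts (G2).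
\end{proof}

Recall that the \emph{rank} of $e\in W_1\otimes W_2$ is the least number of elementary tensors with sum $e$. It equals the dimension of $\{(\xi\otimes\mathrm{id})(e):\xi\in W_1^*\}$. It does not increase under $\psi_1\otimes\psi_2$ for linear maps $\psi_i$ on $W_i$, and it is unchanged if both maps are injective.

\begin{lemma}\label{lem:rank}
If $(Q_1,E_1)$ and $(Q_2,E_2)$ satisfy \textup{(G1)} and $c\ne0$, then $c\cdot(E_1E_2)\in\langle E_1\rangle\otimes\langle E_2\rangle$ has rank at least $2$.
\end{lemma}

\begin{proof}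
Choose $p$ such that the $p$-th row of $c$ is nonzero, and let $\xi_a$ be the functional on $\langle E_1\rangle$ dual to the basis element $(E_1)_{pa}$. By \eqref{eq:two}, $(\xi_a\otimes\mathrm{id})(c\cdot(E_1E_2))=\sum_qc_{pq}(E_2)_{aq}$. For $a=0,1$ these are nonzero combinations of disjoint sets of basis elements of $\langle E_2\rangle$, hence linearly independent.
\end{proof}

To compare this with a product $\alpha\beta$, which is not an elementary tensor in general, we pass to quotients in which it becomes one.

\begin{lemma}\label{lem:leading}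
Let $Q_1,Q_2$ be site algebras, $\mathcal P=\mathcal P(Q_1,Q_2)=Q_1\otimes Q_2$ and $\alpha,\beta\in\mathcal P^+$. Let $a=\kappa_{\{2\}}(\alpha)\in Q_1^+$ and $b=\kappa_{\{1\}}(\beta)\in Q_2^+$. Then $\alpha\beta$ and $a\otimes b$ have the same image in $(Q_1/aQ_1^+)\otimes(Q_2/Q_2^+b)$. In particular, if $\alpha\beta=0$, then $a=0$ or $b=0$.
\end{lemma}

\begin{proof}
Write $\alpha=a+\alpha'$ and $\beta=b+\beta'$. By Lemma~\ref{lem:P}(e), $\alpha'\in Q_1Q_2^+$ and $\beta'\in Q_1^+Q_2$, so $\alpha'\beta'=0$ by Lemma~\ref{lem:P}(c). Hence $\alpha\beta=ab+a\beta'+\alpha'b$ with $a\beta'\in aQ_1^+\otimes Q_2$ and $\alpha'b\in Q_1\otimes Q_2^+b$. This is the first statement. If $\alpha\beta=0$, then $a\in aQ_1^+$ or $b\in Q_2^+b$. If $a=a\nu$ with $\nu\in Q_1^+$, then $a=a\nu^k$ for all $k$, and $a=0$ because $\nu$ is nilpotent; if $b=\nu b$ with $\nu\in Q_2^+$, then $b=\nu^kb=0$.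
\end{proof}

\begin{proposition}\label{prop:product}
A product of finitely many good pairs is good.
\end{proposition}

\begin{proof}
By regrouping and induction it suffices to treat two factors. Lemma~\ref{lem:rank} gives (G1). For (G2), suppose that $\alpha,\beta\in\mathcal P^+$ and $\alpha\beta=c\cdot(E_1E_2)$ with $c\ne0$, and take $a,b$ as in Lemma~\ref{lem:leading}. By (G2) for the factors, $\langle E_1\rangle\cap aQ_1^+=0$ and $\langle E_2\rangle\cap Q_2^+b=0$, so $\langle E_1\rangle\to Q_1/aQ_1^+$ and $\langle E_2\rangle\to Q_2/Q_2^+b$ are injective. Hence the image of $c\cdot(E_1E_2)$ in $(Q_1/aQ_1^+)\otimes(Q_2/Q_2^+b)$ has rank at least $2$. It equals the image of $a\otimes b$, which has rank at most $1$, a contradiction.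
\end{proof}

The size of the matrices enters through Lemmas~\ref{lem:nofactor} and~\ref{lem:rank}. For $1\times1$ matrices the proposition is false: $E_1\otimes E_2$ is the nonzero product of $E_1,E_2\in\mathcal P^+$.

\section{The method on three sites}\label{sec:three}

Take the base pair, an element $r\in V$ at site $0$, and step $n=1$. The factors $r_t=\tau^t(r)$ of the chain sit at different sites and do not overlap. We kill the chain of length three.

\begin{proposition}\label{prop:three}
Let $\mathcal P=\mathcal P([0,3);Q_0)$ and $w=r_0r_1r_2=r\otimes r\otimes r$. Then $Fw$ is an ideal of $\mathcal P$, and $\big(\mathcal P/Fw,\ E_0^{[0,3)}\bmod Fw\big)$ is a good pair.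
\end{proposition}

\begin{proof}
Since $w$ occupies all three sites and $V^2=0$, we have $\mathcal P^+w=w\mathcal P^+=0$, so $Fw$ is an ideal.

Let $c\ne0$, $t\in F$ and $e=c\cdot E_0^{[0,3)}+tw$. We claim that $e$ has rank at least $2$ for the cut $\{0\}\,|\,\{1,2\}$ and for the cut $\{0,1\}\,|\,\{2\}$. Let $\psi$ be the quotient map of $\mathcal P(\{1,2\})$ modulo $F(r\otimes r)$. Nonzero elements of $\langle E_0^{[1,3)}\rangle$ have rank at least $2$ by Lemma~\ref{lem:rank}, so none is a multiple of $r\otimes r$, and $\psi$ is injective on $\langle E_0^{[1,3)}\rangle$. Therefore $(\mathrm{id}\otimes\psi)(e)=(\mathrm{id}\otimes\psi)(c\cdot E_0^{[0,3)})$ has rank at least $2$, by Lemma~\ref{lem:rank} applied to $E_0^{[0,1)}E_0^{[1,3)}$. For the other cut, factor out $F(r\otimes r)$ in $\mathcal P(\{0,1\})$ instead. In particular $e\ne0$, which is (G1) in the quotient.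

For (G2), suppose that $e=\alpha\beta$ with $\alpha,\beta\in\mathcal P^+$, and write $\alpha_A,\beta_A$ for the components on the set of sites $A$. As $V^2=0$, only concatenations survive: the component of $\alpha\beta$ on $\{0,2\}$ is $\alpha_0\otimes\beta_2$, and the component on $\{0,1,2\}$ is $\alpha_0\otimes\beta_{12}+\alpha_{01}\otimes\beta_2$. The element $e$ lies in the summand of $\{0,1,2\}$, so $\alpha_0\otimes\beta_2=0$. If $\alpha_0=0$, then $e=\alpha_{01}\otimes\beta_2$; if $\beta_2=0$, then $e=\alpha_0\otimes\beta_{12}$. Either case contradicts the claim.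
\end{proof}

Call the new pair $(Q_1,E_1)$. Regroup $\mathbb Z$ into the blocks $[3b,3b+3)$ and apply the quotient map in each block. This gives a homomorphism $\Pi\colon\mathcal P(\mathbb Z;Q_0)\to\mathcal P(\mathbb Z;Q_1)$. Any five consecutive sites contain a block, so $\Pi(r_hr_{h+1}\cdots r_{h+4})=0$ for every $h\in\mathbb Z$: it is enough to kill the chain at periodically placed positions. On the other hand $\Pi(E_0^{[0,3b)})=E_1^{[0,b)}$ has independent entries by Proposition~\ref{prop:product}.

Two sites would not do. Modulo $x_{00}\otimes x_{00}$, the entry $E^{[0,2)}_{0,00}=x_{00}\otimes x_{00}+x_{01}\otimes x_{10}$ of $E_0^{[0,2)}$ becomes the nonzero product of $x_{01}$ at site $0$ and $x_{10}$ at site $1$, and (G2) fails.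

The proof used three features of the chain: a part on the left ($r_0r_1$) that is not a path element, a part on the right ($r_1r_2$) with the same property, and a factor in the middle ($r_1$), thanks to which the killed element has no component on $\{0,2\}$. The general step has the same shape. Three things are new. A general $r$ occupies several sites, consecutive factors overlap, and $(Q_1^+)^2\neq0$, so the overlaps multiply as in Example~\ref{ex:overlap}; we must show that long chains still avoid the path elements (Section~\ref{sec:chains}). The ideal generated by the chain is no longer a line (Section~\ref{sec:kill}). And from the second stage on, a shift by $\sigma$ does not respect the blocks (Section~\ref{sec:construction}).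

\section{Long chains contain no path element}\label{sec:chains}

In this section and the next we fix a good pair $(Q,E)$, integers $1\le z<n$ and an element $r\in\mathcal P([0,n+z))^+$. Put $r_t=\tau^{nt}(r)$; it is supported in its \emph{window} $[nt,n(t+1)+z)$. The windows of $r_{t-1}$ and $r_t$ overlap in the \emph{zone} $Z_t=[nt,nt+z)$, and the \emph{core} $C_t=[nt+z,n(t+1))$ meets the window of $r_t$ only (Figure~\ref{fig:zones}). The cores are nonempty because $z<n$. For $T\ge1$ put $J_T=[0,nT+z)$ and
\[
\operatorname{Ch}_T=\operatorname{span}\{\alpha\,r_0r_1\cdots r_{T-1}\,\beta:\ \alpha\in\mathcal P(Z_0),\ \beta\in\mathcal P(Z_T)\}\subseteq\mathcal P(J_T).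
\]
We allow multipliers in the two end zones because they arise when $r_0\cdots r_{T-1}$ is a part of a longer product.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.55cm]
\foreach \x in {0,1,2,3} {\fill[gray!30] (3*\x,0) rectangle (3*\x+1,1); \node at (3*\x+0.5,0.5) {$Z_{\x}$};}
\foreach \x in {0,1,2} {\node at (3*\x+2,0.5) {$C_{\x}$}; \draw[thick,|-|] (3*\x,1.5+\x) -- node[above] {$r_{\x}$} (3*\x+4,1.5+\x);}
\draw (0,0) rectangle (10,1);
\node[below] at (0,0) {$0$}; \node[below] at (1,0) {$z$}; \node[below] at (3,0) {$n$}; \node[below] at (6,0) {$2n$}; \node[below] at (10,0) {$3n+z$};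
\end{tikzpicture}
\caption{The interval $[0,3n+z)$ cut into zones $Z_t$ of length $z$ and cores $C_t$ of length $n-z$. The factor $r_t$ of the chain $r_0r_1r_2$ is supported in $Z_t\cup C_t\cup Z_{t+1}$, so consecutive factors overlap in one zone.}
\label{fig:zones}
\end{figure}

\begin{proposition}\label{prop:chains}
Let $\delta=\dim\mathcal P([0,z))$. If $T\ge2\delta+1$, then $\langle E^{J_T}\rangle\cap\operatorname{Ch}_T=0$.
\end{proposition}

This is a converse to Example~\ref{ex:overlap}: we show that a path element in $\operatorname{Ch}_T$ forces a factorization of the matrix of a zone. The idea is to read both sides of an equation from left to right, evaluating a functional on each zone and each core. What is handed on from one step to the next is an element of the zone algebra on the side of the chain, and a row vector in $F^2$ on the side of the path.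

\begin{proof}
Put $\mathcal Z=\mathcal P([0,z))$, $Y=E^{[0,z)}$, $\mathcal C=\mathcal P([z,n))$ and $K=E^{[z,n)}$. The pairs $(\mathcal Z,Y)$ and $(\mathcal C,K)$ are good by Proposition~\ref{prop:product}. Identify $\mathcal P(Z_t)$ with $\mathcal Z$ and $\mathcal P(C_t)$ with $\mathcal C$ by shifts. By Lemma~\ref{lem:P}(c),
\[
\mathcal P(J_T)=\mathcal Z\otimes\mathcal C\otimes\mathcal Z\otimes\dots\otimes\mathcal C\otimes\mathcal Z\quad(T+1\text{ zones},\ T\text{ cores}),
\]
$E^{J_T}=(YK)(YK)\cdots(YK)\,Y$, and $r=\sum_ja_j\otimes d_j\otimes b_j\in\mathcal Z\otimes\mathcal C\otimes\mathcal Z$. Since the identification with the tensor product is given by multiplication, associativity yields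
\begin{equation}\label{eq:expand}
\alpha\,r_0\cdots r_{T-1}\,\beta=\sum_{j_0,\dots,j_{T-1}}\alpha a_{j_0}\otimes d_{j_0}\otimes b_{j_0}a_{j_1}\otimes d_{j_1}\otimes\dots\otimes d_{j_{T-1}}\otimes b_{j_{T-1}}\beta .
\end{equation}

\emph{Step 1: transfer operators.} By (G1) there are $\chi_{ss'}\in\mathcal C^*$ with $\chi_{ss'}(K_{uv})=\delta_{su}\delta_{s'v}$. For $\lambda=(\zeta,s,s')$ in $\Lambda=\mathcal Z^*\times\{0,1\}^2$ define a linear operator $O_\lambda$ on $\mathcal Z$, written on the right, by
\[
\alpha O_\lambda=(\zeta\otimes\chi_{ss'}\otimes\mathrm{id})(\alpha r)=\sum_j\zeta(\alpha a_j)\,\chi_{ss'}(d_j)\,b_j ,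
\]
and let $\hat O_\lambda\in M_2(F)$ be obtained by applying $\zeta\otimes\chi_{ss'}$ to the entries of $YK$. As $(YK)_{qq'}=\sum_uY_{qu}\otimes K_{uq'}$,
\begin{equation}\label{eq:hatO}
\hat O_\lambda=\sum_q\zeta(Y_{qs})\,e_{qs'},
\end{equation}
where the $e_{pq}$ are the matrix units. For a word $w=\lambda_0\cdots\lambda_{k-1}$ of length $|w|=k$ in the alphabet $\Lambda$ put $O_w=O_{\lambda_0}\cdots O_{\lambda_{k-1}}$ and $\hat O_w=\hat O_{\lambda_0}\cdots\hat O_{\lambda_{k-1}}$. By (G1) for $Y$ and \eqref{eq:hatO}, every matrix unit is an $\hat O_\lambda$; since $e_{pq}=e_{pq}e_{qq}\cdots e_{qq}$,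
\begin{equation}\label{eq:units}
\text{for each }k\ge1,\text{ every matrix unit is }\hat O_w\text{ for some }w\text{ with }|w|=k.
\end{equation}

Let $w=\lambda_0\cdots\lambda_{T-1}$ with $\lambda_t=(\zeta_t,s_t,s_t')$, and let $\Phi_w\colon\mathcal P(J_T)\to\mathcal Z$ apply $\zeta_t$ to the zone $Z_t$ and $\chi_{s_ts_t'}$ to the core $C_t$ for $0\le t<T$, and the identity to $Z_T$. On the path side, $\Phi_w$ replaces the $t$-th factor $YK$ by $\hat O_{\lambda_t}$, so $\Phi_w(E^{J_T}_{pq})=\sum_s(\hat O_w)_{ps}Y_{sq}$. On the chain side, summing in \eqref{eq:expand} first over $j_0$, then over $j_1$, and so on, we meet $\alpha O_{\lambda_0}$, then $\alpha O_{\lambda_0}O_{\lambda_1}$, and finally $\Phi_w(\alpha r_0\cdots r_{T-1}\beta)=(\alpha O_w)\beta$.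

\emph{Step 2: the basic identity.} Suppose that $0\ne c\cdot E^{J_T}\in\operatorname{Ch}_T$. Let $v_1,\dots,v_\delta$ be a basis of $\mathcal Z$. Expanding the left multipliers in this basis, we can write $c\cdot E^{J_T}=\sum_{i=1}^\delta v_i\,r_0\cdots r_{T-1}\,\beta_i'$ with $\beta_i'\in\mathcal Z$. Applying $\Phi_w$ gives
\[
\sum_i(v_iO_w)\beta_i'=\sum_{p,q,s}c_{pq}(\hat O_w)_{ps}Y_{sq}\qquad(|w|=T).
\]
Choose $q_0$ such that the row vector $\gamma=(c_{0q_0},c_{1q_0})$ is nonzero, and $g_0\in\mathcal Z^*$ with $g_0(Y_{sq})=\delta_{s0}\delta_{qq_0}$. Let $\mathbf v=(v_1,\dots,v_\delta)\in\mathcal Z^\delta$, let operators act on $\mathcal Z^\delta$ coordinatewise, and let $f(x)=\sum_ig_0(x_i\beta_i')$ for $x\in\mathcal Z^\delta$. Applying $g_0$ we obtain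
\begin{equation}\label{eq:basic}
f(\mathbf vO_w)=(\gamma\hat O_w)_0\qquad(|w|=T),
\end{equation}
where coordinates of row vectors are indexed by $0,1$.

\emph{Step 3: the chain determines the row vector at every intermediate time.} For $1\le k\le T-1$ let $U_k=\operatorname{span}\{\mathbf vO_w:|w|=k\}\subseteq\mathcal Z^\delta$. We claim that there is a linear map $\varphi_k\colon U_k\to F^2$ with $\varphi_k(\mathbf vO_w)=\gamma\hat O_w$. Suppose that $\sum_j\epsilon_j\mathbf vO_{w_j}=0$ with $\epsilon_j\in F$ and $|w_j|=k$, and put $\rho=\sum_j\epsilon_j\gamma\hat O_{w_j}$. By \eqref{eq:basic}, $(\rho\hat O_{w'})_0=f\big(\sum_j\epsilon_j\mathbf vO_{w_j}O_{w'}\big)=0$ whenever $|w'|=T-k$. As $T-k\ge1$, \eqref{eq:units} lets us take $\hat O_{w'}=e_{00}$ and $\hat O_{w'}=e_{10}$, which gives $\rho_0=\rho_1=0$. So $\varphi_k$ is well defined. It is onto by \eqref{eq:units}, since $\gamma\ne0$. From the definitions,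
\begin{equation}\label{eq:intertwine}
U_kO_\lambda\subseteq U_{k+1},\qquad\varphi_{k+1}(xO_\lambda)=\varphi_k(x)\hat O_\lambda\qquad(x\in U_k,\ 1\le k\le T-2).
\end{equation}

\emph{Step 4: isolating one coordinate.} So far the row vector is encoded by a $\delta$-tuple of elements of $\mathcal Z$ jointly, while Lemma~\ref{lem:nofactor} concerns single elements. We filter by coordinates and look for a time at which the filtration does not change. For $0\le l\le\delta$ let $U_k^{(l)}$ be the set of $x\in U_k$ whose first $l$ coordinates vanish, and let $A_k^{(l)}=\varphi_k(U_k^{(l)})\subseteq F^2$. Then $A_k^{(0)}=F^2$ and $A_k^{(\delta)}=0$. The operators act coordinatewise, so $U_k^{(l)}O_\lambda\subseteq U_{k+1}^{(l)}$ and $A_k^{(l)}\hat O_\lambda\subseteq A_{k+1}^{(l)}$ by \eqref{eq:intertwine}. All matrix units occur among the $\hat O_\lambda$, hence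
\begin{equation}\label{eq:jump}
A_k^{(l)}\ne0\ \Longrightarrow\ A_{k+1}^{(l)}=F^2\qquad(1\le k\le T-2).
\end{equation}
In particular $\dim A_k^{(l)}$ is nondecreasing in $k$. The integers $D_k=\sum_{l=1}^{\delta-1}\dim A_k^{(l)}$ for $k=1,\dots,T-1$ form a nondecreasing sequence of $T-1\ge2\delta$ terms with values in $\{0,\dots,2\delta-2\}$. So $D_k=D_{k+1}$ for some $k\le T-2$, which we fix. Then $\dim A_k^{(l)}=\dim A_{k+1}^{(l)}$ for all $0\le l\le\delta$, and by \eqref{eq:jump} this dimension is $0$ or $2$. Let $l$ be maximal with $A_k^{(l)}=F^2$. Then $l<\delta$ and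
\[
A_k^{(l)}=F^2,\qquad A_{k+1}^{(l+1)}=0 .
\]

\emph{Step 5: the factorization.} The coordinate map $U_{k+1}^{(l)}\to\mathcal Z$, $x\mapsto x_{l+1}$, has kernel $U_{k+1}^{(l+1)}$, on which $\varphi_{k+1}$ vanishes. So there is $g\in\mathcal Z^*$ with $g(x_{l+1})=\varphi_{k+1}(x)_0$ for all $x\in U_{k+1}^{(l)}$. For $q=0,1$ choose $x^q\in U_k^{(l)}$ such that $\varphi_k(x^q)$ is the $q$-th unit row vector $\varepsilon_q$, and let $\alpha_q\in\mathcal Z$ be the $(l+1)$-st coordinate of $x^q$. For $s=0,1$ put $\beta_s=(\mathrm{id}\otimes\chi_{s0}\otimes g)(r)=\sum_j\chi_{s0}(d_j)g(b_j)\,a_j\in\mathcal Z$. For $\zeta\in\mathcal Z^*$ and $\lambda=(\zeta,s,0)$, the vector $x^qO_\lambda$ lies in $U_{k+1}^{(l)}$ and has $(l+1)$-st coordinate $\alpha_qO_\lambda$. By \eqref{eq:intertwine} and \eqref{eq:hatO},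
\[
\zeta(\alpha_q\beta_s)=\sum_j\zeta(\alpha_qa_j)\chi_{s0}(d_j)g(b_j)=g(\alpha_qO_\lambda)=\varphi_{k+1}(x^qO_\lambda)_0=(\varepsilon_q\hat O_\lambda)_0=\zeta(Y_{qs}).
\]
As $\zeta$ is arbitrary, $\alpha_q\beta_s=Y_{qs}$ for all $q,s$. This contradicts Lemma~\ref{lem:nofactor} for the good pair $(\mathcal Z,Y)$.
\end{proof}

The bound on $T$ depends on $\dim Q$ and $z$, and not on $r$ or $n$. This is where finite dimension of the site algebras is used.

\section{Killing a chain}\label{sec:kill}

We keep the notation of Section~\ref{sec:chains}. The chain to be killed must be long enough to contain a subchain on the left and a subchain on the right to which Proposition~\ref{prop:chains} applies, and a factor whose window lies between them (Figure~\ref{fig:kill}). The extreme factors have a role too: an element of the ideal has the form $u\,r_0\cdots r_{H-1}v$ with arbitrary $u,v$, and Lemma~\ref{lem:P}(a) confines $ur_0$ to sites not beyond the window of $r_0$, and $r_{H-1}v$ to sites not before the window of $r_{H-1}$. This is where $r\in\mathcal P^+$ is needed.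

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.6cm]
\draw[thick] (0,0) -- (12,0);
\foreach \x/\y in {0/$0$,1/$n$,4.5/$c_1$,7.5/$c_2$,11/$c_3$,12/$m$} {\draw (\x,0.15) -- (\x,-0.15) node[below] {\y};}
\draw[|-|] (1,0.7) -- node[above] {$r_1\cdots r_L$} (4.5,0.7);
\draw[|-|] (5.2,0.7) -- node[above] {$r_{L+2}$} (6.8,0.7);
\draw[|-|] (7.5,0.7) -- node[above] {$r_{L+4}\cdots r_{2L+3}$} (11,0.7);
\end{tikzpicture}
\caption{The three parts of the killed chain $r_0\cdots r_{2L+4}$ that are used in the proof of Proposition~\ref{prop:kill} (not to scale): subchains of length $L$ supported in $[n,c_1)$ and in $[c_2,c_3)$, and one factor supported in $[c_1,c_2)$.}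
\label{fig:kill}
\end{figure}

\begin{proposition}\label{prop:kill}
Let $L=2\delta+1$, $H=2L+5$, $m=nH+z$, $J=[0,m)$, and let $\mathfrak a$ be the ideal of $\mathcal P(J)$ generated by $r_0r_1\cdots r_{H-1}$. Then $\big(\mathcal P(J)/\mathfrak a,\ E^J\bmod\mathfrak a\big)$ is a good pair.
\end{proposition}

\begin{proof}
Since $\mathfrak a\subseteq\mathcal P(J)^+$, the quotient is a site algebra. Put
\[
c_1=n(L+1)+z,\qquad c_2=n(L+4),\qquad c_3=n(2L+4)+z .
\]
Then $0<n<c_1<c_2<c_3<m$, and $[n,c_1)$ and $[c_2,c_3)$ are the translates of $J_L$ by $n$ and by $c_2$.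

\emph{Location of $\mathfrak a$.} The ideal is spanned by the elements $u\,r_0\cdots r_{H-1}v$ with $u,v\in\mathcal P(J)$. By Lemma~\ref{lem:P}(a) and (c),
\[
ur_0\in\mathcal P([0,n+z))=\mathcal P([0,n))\,\mathcal P(Z_1),\qquad r_{L+1}\cdots r_{H-1}v\in\mathcal P([n(L+1),m))=\mathcal P(Z_{L+1})\,\mathcal P([c_1,m)),
\]
and between these two factors stands $r_1\cdots r_L=\tau^n(r_0\cdots r_{L-1})$. Hence
\begin{equation}\label{eq:left}
\mathfrak a\subseteq\mathcal P([0,n))\cdot\tau^n(\operatorname{Ch}_L)\cdot\mathcal P([c_1,m)).
\end{equation}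
Grouping the factors differently,
\[
ur_0\cdots r_{L+3}\in\mathcal P([0,c_2+z))=\mathcal P([0,c_2))\,\mathcal P(Z_{L+4}),\qquad r_{2L+4}v\in\mathcal P([n(2L+4),m))=\mathcal P(Z_{2L+4})\,\mathcal P([c_3,m)),
\]
with $r_{L+4}\cdots r_{2L+3}=\tau^{c_2}(r_0\cdots r_{L-1})$ in between and $2L+4=H-1$. Hence
\begin{equation}\label{eq:right}
\mathfrak a\subseteq\mathcal P([0,c_2))\cdot\tau^{c_2}(\operatorname{Ch}_L)\cdot\mathcal P([c_3,m)).
\end{equation}

\emph{Functionals that see paths and do not see $\mathfrak a$.} By Proposition~\ref{prop:chains} with $T=L$ and by (G1), the entries of $E^{[n,c_1)}$ are independent modulo $\tau^n(\operatorname{Ch}_L)$. So there is a functional $\theta$ on $\mathcal P([n,c_1))$ that vanishes on $\tau^n(\operatorname{Ch}_L)$ and satisfies $\theta(E^{[n,c_1)}_{ij})=\delta_{i0}\delta_{j0}$. Take functionals $\mu_p$ on $\mathcal P([0,n))$ with $\mu_p(E^{[0,n)}_{p'i})=\delta_{pp'}\delta_{i0}$, and let $\lambda_p=\mu_p\otimes\theta$ on $\mathcal P([0,c_1))$. By \eqref{eq:two}, $\lambda_p(E^{[0,c_1)}_{p'j})=\sum_i\delta_{pp'}\delta_{i0}\delta_{i0}\delta_{j0}=\delta_{pp'}\delta_{j0}$.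 Using \eqref{eq:two} for the cut at $c_1$, and \eqref{eq:left}, we get for all $c\in M_2(F)$
\begin{equation}\label{eq:lambda}
(\lambda_p\otimes\mathrm{id})(c\cdot E^J)=\sum_qc_{pq}E^{[c_1,m)}_{0q},\qquad(\lambda_p\otimes\mathrm{id})(\mathfrak a)=0 .
\end{equation}
On the right, take $\theta'$ on $\mathcal P([c_2,c_3))$ vanishing on $\tau^{c_2}(\operatorname{Ch}_L)$ with $\theta'(E^{[c_2,c_3)}_{ij})=\delta_{i0}\delta_{j0}$, take $\mu'_q$ on $\mathcal P([c_3,m))$ with $\mu_q'(E^{[c_3,m)}_{jq'})=\delta_{j0}\delta_{qq'}$, and let $\rho_q=\theta'\otimes\mu_q'$ on $\mathcal P([c_2,m))$. Then $\rho_q(E^{[c_2,m)}_{iq'})=\delta_{i0}\delta_{qq'}$, and by \eqref{eq:right}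
\begin{equation}\label{eq:rho}
(\mathrm{id}\otimes\rho_q)(c\cdot E^J)=\sum_pc_{pq}E^{[0,c_2)}_{p0},\qquad(\mathrm{id}\otimes\rho_q)(\mathfrak a)=0 .
\end{equation}

\emph{Condition \textup{(G1)}.} If $c\cdot E^J\in\mathfrak a$, then \eqref{eq:lambda} gives $\sum_qc_{pq}E^{[c_1,m)}_{0q}=0$ for $p=0,1$, so $c=0$ by (G1) for $E^{[c_1,m)}$.

\emph{Condition \textup{(G2)}.} Lifting to $\mathcal P(J)$, we must exclude an equation
\[
\alpha\beta=c\cdot E^J+\omega,\qquad\alpha,\beta\in\mathcal P(J)^+,\quad c\ne0,\quad\omega\in\mathfrak a .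
\]
Let $a=\kappa_{[c_1,m)}(\alpha)\in\mathcal P([0,c_1))^+$ and $b=\kappa_{[0,c_2)}(\beta)\in\mathcal P([c_2,m))^+$.

We first show that $a=0$ or $b=0$. Let $A=[c_1,c_2)$. The window $[n(L+2),n(L+3)+z)$ of $r_{L+2}$ lies in $A$ because $z<n$, and $r_{L+2}\in\mathcal P^+$, so $\kappa_A(r_{L+2})=0$. As $\kappa_A$ is an algebra endomorphism, $\kappa_A(\mathfrak a)=0$. The entries of $E^J$ are combinations of tensors that occupy all sites of $J$, so $\kappa_A(c\cdot E^J)=0$. Hence $\kappa_A(\alpha)\kappa_A(\beta)=0$ in $\mathcal P(J\setminus A)=\mathcal P(P_1,P_2)$, where $P_1=\mathcal P([0,c_1))$ and $P_2=\mathcal P([c_2,m))$. The part of $\kappa_A(\alpha)$ in $P_1^+$ is $a$, and the part of $\kappa_A(\beta)$ in $P_2^+$ is $b$. Lemma~\ref{lem:leading} gives $a=0$ or $b=0$.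

Suppose that $a=0$. By Lemma~\ref{lem:P}(e), $\alpha\in\mathcal P([0,c_1))\,\mathcal P([c_1,m))^+$. Let $\beta_0=\kappa_{[0,c_1)}(\beta)\in\mathcal P([c_1,m))^+$. Then $\beta-\beta_0\in\mathcal P([0,c_1))^+\mathcal P([c_1,m))$, so $\alpha(\beta-\beta_0)=0$ by Lemma~\ref{lem:P}(c), and $\alpha\beta=\alpha\beta_0$. Choose $p$ such that the $p$-th row of $c$ is nonzero, and apply $\lambda_p\otimes\mathrm{id}$. By \eqref{eq:lambda},
\[
(\lambda_p\otimes\mathrm{id})(\alpha)\cdot\beta_0=\sum_qc_{pq}E^{[c_1,m)}_{0q}\ne0,
\]
with both factors in $\mathcal P([c_1,m))^+$. This contradicts (G2) for the pair $(\mathcal P([c_1,m)),E^{[c_1,m)})$, which is good by Proposition~\ref{prop:product}.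

Suppose that $b=0$. Then $\beta\in\mathcal P([0,c_2))^+\mathcal P([c_2,m))$. Let $\alpha_0=\kappa_{[c_2,m)}(\alpha)\in\mathcal P([0,c_2))^+$. Then $\alpha-\alpha_0\in\mathcal P([0,c_2))\,\mathcal P([c_2,m))^+$, so $\alpha\beta=\alpha_0\beta$. Choose $q$ such that the $q$-th column of $c$ is nonzero, and apply $\mathrm{id}\otimes\rho_q$. By \eqref{eq:rho},
\[
\alpha_0\cdot(\mathrm{id}\otimes\rho_q)(\beta)=\sum_pc_{pq}E^{[0,c_2)}_{p0}\ne0,
\]
with both factors in $\mathcal P([0,c_2))^+$. This contradicts (G2) for $(\mathcal P([0,c_2)),E^{[0,c_2)})$.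
\end{proof}

\section{The algebra $R$}\label{sec:construction}

Let $\mathcal P_0=\mathcal P(\mathbb Z;Q_0)$ and let $\sigma$ be its shift by one site, an automorphism.

\begin{definition}\label{def:stage}
A \emph{stage} is a quadruple $(\ell,Q,E,\pi)$, where $\ell\ge1$ is an integer, $(Q,E)$ is a good pair, and $\pi\colon\mathcal P([0,\ell);Q_0)\to Q$ is a surjective augmented homomorphism that maps $E_0^{[0,\ell)}$ to $E$ entrywise.
\end{definition}

Given a stage, regroup $\mathbb Z$ into the blocks $[b\ell,(b+1)\ell)$, $b\in\mathbb Z$, and apply the translate of $\pi$ in each block. By Lemma~\ref{lem:P}(d) and (e) this gives an augmented homomorphism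
\[
\Pi\colon\mathcal P_0\to\mathcal P(\mathbb Z;Q),\qquad\Pi\sigma^\ell=\tau\Pi,
\]
which maps $\mathcal P([a\ell,b\ell);Q_0)^+$ into $\mathcal P([a,b);Q)^+$ and has kernel in $\mathcal P_0^+$.

The next proposition kills a chain together with all its shifts. The difficulty is alignment. The map $\Pi$ turns $\sigma^\ell$, not $\sigma$, into a shift, so we group the factors of the chain until the step is a multiple $N\ell$ of $\ell$. The shifts $\sigma^h$ with $0\le h<\ell$ then produce $\ell$ different elements of $\mathcal P(\mathbb Z;Q)$, and the chain of each of them can start in any residue class $j$ modulo $N$. We therefore reserve one killed interval for each pair $(h,j)$ and repeat the pattern periodically.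

\begin{proposition}\label{prop:step}
Let $(\ell,Q,E,\pi)$ be a stage, $s\in\mathcal P_0^+$ and $n\ge1$. There are a stage $(\ell',Q',E',\pi')$ and an integer $k\ge1$ such that $\ell'>\ell$, $\ell\mid\ell'$, $\ker\Pi\subseteq\ker\Pi'$, and
\[
\sigma^{h}\big(s\,\sigma^n(s)\cdots\sigma^{n(k-1)}(s)\big)\in\ker\Pi'\qquad\text{for all }h\in\mathbb Z .
\]
\end{proposition}

\begin{proof}
The conclusion does not change if $s$ is replaced by a shift, so we may assume that $s\in\mathcal P([0,D);Q_0)^+$ with $D\ge1$.

\emph{Grouping.} Let $z=\lceil D/\ell\rceil+1$, so that $\ell z\ge D+\ell$. Choose $g\ge1$ with $N=ng>z$, and put $G=\ell g$, so that $nG=N\ell$. Let $s'=s\,\sigma^n(s)\cdots\sigma^{n(G-1)}(s)$. For $0\le h<\ell$, the element $\sigma^h(s')$ is supported in $[0,n(G-1)+D+\ell)\subseteq[0,\ell(N+z))$, so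
\[
r^{(h)}=\Pi(\sigma^h(s'))\in\mathcal P([0,N+z);Q)^+ .
\]
Apply Proposition~\ref{prop:kill} to $(Q,E)$, the integers $1\le z<N$ and $r^{(h)}$. With $\delta=\dim\mathcal P([0,z);Q)$, $H=2(2\delta+1)+5$ and $m=NH+z$, which do not depend on $h$, it provides a good pair $(Q^{(h)},E^{(h)})$, where $Q^{(h)}$ is the quotient of $\mathcal P([0,m);Q)$ by the ideal generated by
\[
w^{(h)}=r^{(h)}\,\tau^N(r^{(h)})\cdots\tau^{N(H-1)}(r^{(h)}).
\]

\emph{The new stage.} Let $y$ be a multiple of $N$ with $y\ge m+N$, and let $B=\ell Ny$. Divide $[0,B)$ into the $\ell N$ \emph{slots} $[(hN+j)y,(hN+j+1)y)$ with $0\le h<\ell$, $0\le j<N$. In the slot $(h,j)$ take the \emph{killed interval} $[Y_{hj},Y_{hj}+m)$ with $Y_{hj}=(hN+j)y+j$; it lies in the slot because $j+m<N+m\le y$. Cut $[0,B)$ into the killed intervals and the remaining single sites. Attach the pair $(Q^{(h)},E^{(h)})$ to the killed interval of the slot $(h,j)$ and the pair $(Q,E)$ to each remaining site, and let $(Q',E')$ be the product of these pairs in their order. It is good by Proposition~\ref{prop:product}.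 Regrouping, the translated quotient maps on the killed intervals and the identity on the other sites give a surjective augmented homomorphism $\psi\colon\mathcal P([0,B);Q)\to Q'$. It maps $E^{[0,B)}$, the product of the matrices $E^{J}$ over the pieces $J$, to $E'$, and $\psi(\tau^{Y_{hj}}(w^{(h)}))=0$.

Put $\ell'=\ell B>\ell$ and let $\pi'$ be the composite of $\Pi\colon\mathcal P([0,\ell');Q_0)\to\mathcal P([0,B);Q)$ with $\psi$. It is surjective and maps $E_0^{[0,\ell')}$, the product of the $E_0^{[b\ell,(b+1)\ell)}$, first to $E^{[0,B)}$ and then to $E'$. So $(\ell',Q',E',\pi')$ is a stage. Let $\Psi\colon\mathcal P(\mathbb Z;Q)\to\mathcal P(\mathbb Z;Q')$ apply the translates of $\psi$ to the blocks $[bB,(b+1)B)$. The homomorphisms $\Pi'$ and $\Psi\Pi$ agree on the subalgebras $\mathcal P([b\ell',(b+1)\ell');Q_0)$, which generate $\mathcal P_0$. So $\Pi'=\Psi\Pi$ and $\ker\Pi\subseteq\ker\Pi'$. Moreover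
\begin{equation}\label{eq:killed}
\Psi\big(\tau^{bB+Y_{hj}}(w^{(h)})\big)=0\qquad(b\in\mathbb Z,\ 0\le h<\ell,\ 0\le j<N).
\end{equation}

\emph{All shifts of the chain die.} Let $k'=2B/N+H$ and $k=Gk'$. Let $h_0\in\mathbb Z$ and write $h_0=a\ell+h$ with $a\in\mathbb Z$, $0\le h<\ell$. Grouping the $k$ factors into $k'$ groups of $G$ and using $nG=N\ell$,
\begin{equation}\label{eq:grouped}
\Pi\big(\sigma^{h_0}(s\,\sigma^n(s)\cdots\sigma^{n(k-1)}(s))\big)=\prod_{t=0}^{k'-1}\Pi\big(\sigma^{(a+Nt)\ell}\sigma^h(s')\big)=\prod_{t=0}^{k'-1}\tau^{a+Nt}(r^{(h)}),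
\end{equation}
the products being taken in the order of increasing $t$. Let $b$ be minimal with $bB\ge a$, let $0\le j<N$ with $j\equiv a\pmod N$, and let $Y=bB+Y_{hj}$. Since $N$ divides $y$ and $B$, we have $Y\equiv j\equiv a\pmod N$. Since $a\le bB<a+B$ and $0\le Y_{hj}<B$, we have $a\le Y<a+2B$. So $Y=a+Nt_0$ with $0\le t_0<2B/N$, and $t_0+H-1\le k'-1$. The factors with $t=t_0,\dots,t_0+H-1$ occur in \eqref{eq:grouped}, and their product is $\tau^Y(w^{(h)})$. By \eqref{eq:killed}, $\Psi$ kills the right side of \eqref{eq:grouped}.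
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $F$ be countable. Then $\mathcal P_0$, which has a countable basis, is countable, and we can enumerate $\mathcal P_0^+\times\mathbb Z_{\ge1}$ as $(s_1,n_1),(s_2,n_2),\dots$. Start from the stage $(1,Q_0,E_0,\mathrm{id})$ and apply Proposition~\ref{prop:step} successively to $(s_1,n_1),(s_2,n_2),\dots$. This gives stages $(\ell_i,Q_i,E_i,\pi_i)$ with $1=\ell_0<\ell_1<\cdots$, ideals $I_i=\ker\Pi_i\subseteq\mathcal P_0^+$ with $I_i\subseteq I_{i+1}$, and integers $k_i$ such that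
\begin{equation}\label{eq:star}
\sigma^h\big(s_i\,\sigma^{n_i}(s_i)\cdots\sigma^{n_i(k_i-1)}(s_i)\big)\in I_i\qquad(i\ge1,\ h\in\mathbb Z).
\end{equation}
The increasing union $I_\infty=\bigcup_iI_i$ is an ideal of $\mathcal P_0$ contained in $\mathcal P_0^+$. The ideal $I_i$ is invariant under $\sigma^{\ell_i}$, but the construction gives no invariance under $\sigma$, so we pass to
\[
\mathfrak n=\bigcap_{h\in\mathbb Z}\sigma^{-h}(I_\infty).
\]
As $\sigma$ is an automorphism of $\mathcal P_0$, this is an ideal with $\sigma(\mathfrak n)=\mathfrak n$ and $\mathfrak n\subseteq I_\infty$. Let $R=\mathcal P_0^+/\mathfrak n$ with the induced automorphism $\sigma$, and let $M\in M_2(R)$ be the image of the matrix $E_0$ at site $0$.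

(1) Finitely many elements of $R$ lie in the image of $\mathcal P([-A,A);Q_0)^+$ for some $A$, and this algebra is nilpotent by Lemma~\ref{lem:P}(b).

(2) Every $(r,n)\in R\times\mathbb Z_{\ge1}$ is represented by some $(s_i,n_i)$. Because \eqref{eq:star} holds for all shifts $h$, the chain $s_i\sigma^{n_i}(s_i)\cdots\sigma^{n_i(k_i-1)}(s_i)$ lies in $\mathfrak n$, so the chain of $r$ of step $n$ and length $k_i$ is zero. By \eqref{eq:chain}, the homogeneous elements of positive degree of $R[X;\sigma]$ are nilpotent; those of degree $0$ are nilpotent by (1). Nilpotent elements are quasi-invertible.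

(3) The matrix $M\sigma(M)\cdots\sigma^{N-1}(M)$ is the image of $E_0^{[0,N)}$. Suppose that it is zero. Then the four entries of $E_0^{[0,N)}$ lie in $I_\infty$, hence in $I_i$ for all large $i$; choose such an $i$ with $\ell_i>N$. The entries of $E_0^{[0,\ell_i)}=E_0^{[0,N)}E_0^{[N,\ell_i)}$ then lie in the ideal $I_i$. But $\Pi_i$ maps $E_0^{[0,\ell_i)}$ to the copy of $E_i$ at site $0$, whose entries are nonzero by (G1). This contradiction proves the first statement. By \eqref{eq:chain} for matrices, $MX$ is not nilpotent, so $M_2(R)[X;\sigma]$ is not graded nil. By Theorem~\ref{thm:B}, $R[X;\sigma]$ is not Jacobson radical, and therefore not nil.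
\end{proof}

\begin{thebibliography}{1}

\bibitem{five}
\emph{Five solved problems on radicals of Ore extensions},
\texttt{http://mat.uab.cat/\allowbreak pubmat/\allowbreak fitxers/\allowbreak download/\allowbreak FileType:pdf/\allowbreak FolderName:v63(2)/\allowbreak FileName:63219\_02.pdf}

\end{thebibliography}
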